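# Powers of $\eta$ on strata of holomorphic differentials

## Nilpotency of $\eta$: the bound and its sharpness

We work over $\mathbb C$. Chow rings and cohomology have rational coefficients.

**Theorem 1.** Let $g\ge2$, let $\mu=(\mu_1,\dots,\mu_n)$ be a partition of $2g-2$ into positive integers, let
$$P(\mu)=\{(C,z_1,\dots,z_n)\;:\;\textstyle\sum_i\mu_iz_i\sim K_C\}\subset\mathfrak M_{g,n},$$
let $\eta=c_1(\pi_*\mathcal L)$ with $\mathcal L=\omega_\pi(-\sum_i\mu_iZ_i)$ on the universal curve $\pi:\mathfrak C\to P(\mu)$, and let $e(\mu)$ be the minimal power of $\eta$ that vanishes in the tautological ring $R^*(P(\mu))$. Then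
$$e(\mu)\le\lfloor g/3\rfloor+1 .$$
More generally, let $\mathcal S$ be a smooth finite-type DM stack, $\pi:\mathfrak C\to\mathcal S$ a smooth proper family of curves of genus $g\ge2$ with disjoint sections $\sigma_1,\dots,\sigma_n$ (images $Z_i$), $k\ge1$, and $\mu_i\ge k$ integers with $\sum\mu_i=k(2g-2)$. Let $N$ be a line bundle on $\mathcal S$ with $\omega_\pi^{\otimes k}\cong\pi^*N\otimes\mathcal O(\sum\mu_iZ_i)$. Then $c_1(N)^{\lfloor g/3\rfloor+1}=0$ in $A^*(\mathcal S)$.

**Theorem 2.** $e(1^{2g-2})=\lfloor g/3\rfloor+1$ for every $g\ge2$.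

Theorem 1 answers affirmatively a conjecture stated in "CAAG Seminar Notes, Spring 2025" (https://github.com/eruditeandroid/CAAGnotes). Theorem 2 says that the bound is attained in every genus; it is not used in the proof of Theorem 1.

A point of $P(\mu)$ is a smooth curve with $n$ distinct ordered points, such that some holomorphic differential vanishes at $z_i$ to order exactly $\mu_i$. On a compact curve this differential is unique up to a scalar, so the differentials form a line over each point of $P(\mu)$. These lines form the line bundle $\pi_*\mathcal L$, and $\eta$ is its first Chern class. For example, $P(2)$ for $g=2$ parametrizes a genus 2 curve with a Weierstrass point. The stratum $P(1,1)$ parametrizes a genus 2 curve with an ordered pair of distinct points exchanged by the hyperelliptic involution. The question is how many times $\eta$ can be multiplied by itself before the product vanishes. Theorem 1 says: at most once for $g=2$ (so $\eta=0$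 itself), twice for $g=3,4,5$, three times for $g=6,7,8$, and so on, whatever $\mu$ is.

**Definition (tautological classes).** On $P(\mu)$ put $\psi_i=c_1(\sigma_i^*\omega_\pi)$ and $\kappa_j=\pi_*(c_1(\omega_\pi)^{j+1})\in A^j$, and let $R^*(P(\mu))\subset A^*(P(\mu))$ be the subring generated by all $\psi_i$, $\kappa_j$ and $\eta$.

Chen's result is that $R^*(P(\mu))$ is generated by $\eta$, so that $R^*(P(\mu))=\mathbb Q[\eta]/(\eta^{e(\mu)})$. We recompute this below.

The first statement of Theorem 1 is the case $k=1$, $\mathcal S=P(\mu)$ of the second. Indeed $P(\mu)$ is smooth, a standard fact which the very notion of a Chow *ring* of $P(\mu)$ presupposes. As $\mathcal L$ is trivial on fibers, $\pi_*\mathcal L=:N$ is a line bundle and $\pi^*N\to\mathcal L$ is an isomorphism. This says $\omega_\pi\cong\pi^*N\otimes\mathcal O(\sum\mu_iZ_i)$, and $c_1(N)=\eta$. So we prove the general statement.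

In numerical estimates, every decimal is rounded in the safe direction, or the margin of the stated inequality exceeds the rounding error.

## All $\kappa$-classes as multiples of powers of $\eta$

**Step 1.** *This step expresses the $\kappa_j$ through $\eta$, so that any relation among the $\kappa_j$ becomes a statement about one power of $\eta$.* Put
$$m_i=\frac{\mu_i+k}k\ge2,\qquad \eta=\frac{c_1(N)}k,\qquad D=2g-2=\sum_i(m_i-1),\qquad M=\sum_im_i=D+n .$$
As each $m_i-1\ge1$, we have $n\le D$ and $M\le2D$. Let $K=c_1(\omega_\pi)$. The hypothesis on $N$ says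
$$K=\pi^*\eta+\sum_i(m_i-1)Z_i .$$
The normal bundle of $Z_i$ is the relative tangent bundle along the section, so $\sigma_i^*Z_i=-\psi_i$. The sections are disjoint, so $Z_iZ_j=0$ for $i\ne j$. Restricting the displayed identity to $Z_i$ gives $\psi_i=\eta-(m_i-1)\psi_i$, that is $\psi_i=\eta/m_i$.

Let $K_{\log}=K+\sum Z_i=\pi^*\eta+\sum m_iZ_i$. On $Z_i$ it restricts to $\psi_i-\psi_i=0$, so $K_{\log}Z_i=0$. Hence $K_{\log}^2=K_{\log}\cdot\pi^*\eta$ and $K_{\log}^{j+1}=\eta^jK_{\log}$. In $K=K_{\log}-\sum Z_i$ all mixed products vanish, so $K^{j+1}=K_{\log}^{j+1}+\sum_i(-Z_i)^{j+1}$. Finally $\pi_*K_{\log}=\sum m_i=M$ and $\pi_*\big((-Z_i)^{j+1}\big)=-\psi_i^j$. Therefore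
$$\kappa_j=M\eta^j-\sum_i\psi_i^j=p_j\,\eta^j,\qquad p_j:=\sum_i\big(m_i-m_i^{-j}\big)\quad(j\ge0),\qquad p_0=2g-2.\tag{1}$$

For $k=1$ this gives Chen's statement that $\eta$ generates. Two examples: on $P(2)$ we have $m=3$ and $\kappa_1=(3-\frac13)\eta=\frac83\eta$; on $P(1,1)$ we have $m_1=m_2=2$ and $\kappa_1=2(2-\frac12)\eta=3\eta$.

## The Faber–Zagier relation of degree $\lfloor g/3\rfloor+1$

We need relations among $\kappa$-classes on $\mathfrak M_g$. The following family is a theorem of Pandharipande–Pixton, *Relations in the tautological ring of the moduli space of curves*.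

**Faber–Zagier relations.** Let
$$a_i=\frac{(6i)!}{(3i)!(2i)!},\qquad A(t)=\sum_{i\ge0}a_it^i,\qquad B(t)=\sum_{i\ge0}a_i\frac{6i+1}{6i-1}t^i .$$
With formal variables $q_1,q_3,q_4,q_6,q_7,\dots$ let
$$\Psi=(1+tq_3+t^2q_6+\cdots)A+(q_1+tq_4+t^2q_7+\cdots)B,\qquad\log\Psi=\sum_{\sigma,r}C_r(\sigma)t^rq^\sigma,\qquad\gamma=\sum_{\sigma,r}C_r(\sigma)\kappa_rt^rq^\sigma,$$
where $r\ge0$, $\kappa_0=2g-2$, and $\sigma$ runs over partitions with parts not congruent to $2$ mod $3$. Then $[\exp(-\gamma)]_{t^rq^\sigma}=0$ in $R^r(\mathfrak M_g)\subset A^r(\mathfrak M_g)$ whenever $g-1+|\sigma|<3r$ and $g\equiv r+|\sigma|+1\pmod 2$.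

The first coefficients are $a_0=1$, $a_1=60$, $a_2=27720$. For $\sigma=\emptyset$ only $\log A=\sum c_rt^r$ matters, with $c_1=60$ and $c_2=27720-\frac12\cdot60^2=25920$.

**Genus 2 by hand.** Take $r=1$, $\sigma=\emptyset$: $1<3$ and $2\equiv2$. The relation is $-60\kappa_1=0$. On $P(2)$ it says $\frac83\eta=0$, on $P(1,1)$ it says $3\eta=0$. So $\eta=0$ and $e(\mu)\le1$ in genus 2.

**Genus 3 by hand.** Take $r=2$, $\sigma=\emptyset$: $2<6$ and $3\equiv3$. The relation is $-25920\kappa_2+1800\kappa_1^2=0$. On $P(4)$ we have $m=5$, $p_1=\frac{24}5$, $p_2=\frac{124}{25}$, and it reads $(-128563.2+41472)\eta^2=0$. On $P(1^4)$ we have $p_1=6$, $p_2=7$, and it reads $(-181440+64800)\eta^2=0$. Both numbers are nonzero, so $\eta^2=0$.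

The general plan is the same: find a relation in degree $d=\lfloor g/3\rfloor+1$, turn it into (number)$\,\cdot\eta^d=0$, and show that the number is not zero.

**Step 2.** *This step selects the relation.* Let $d=\lfloor g/3\rfloor+1$. With $r=d$, the hypotheses of the theorem hold in the following cases, which cover all $g\ge2$:

* **I**: $g=3d-1$, $D=6d-4$, $\sigma=\emptyset$ (here $g-1=3d-2<3d$, and $3d-1\equiv d+1$);
* **II**: $g=3d-3$, $D=6d-8$, $d\ge2$, $\sigma=\emptyset$ (here $g-1=3d-4<3d$, and $3d-3\equiv d+1$);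
* **III**: $g=3d-2$, $D=6d-6$, $d\ge2$, $\sigma=(1)$ (here $g-1+1=3d-2<3d$, and $3d-2\equiv d+2$).

In case III the choice $\sigma=\emptyset$ violates the parity condition, since $3d-2\not\equiv d+1$. This is why $q_1$ is needed.

**Step 3.** *This step pulls the relations back along $\mathcal S\to\mathfrak M_g$.* Write $R=B/A$ and
$$F(t)=\exp\Big(-\sum_rc_rp_rt^r\Big)=\prod_iA(t/m_i)\,A(t)^{-m_i},$$
where the second form follows from $p_r=\sum_i(m_i-m_i^{-r})$. By (1), $\kappa_r$ pulls back to $p_r\eta^r$. In cases I, II we get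
$$[t^d]F\cdot\eta^d=0 .$$
In case III, the coefficient of $q_1$ in $\log\Psi$ is $R=\sum R_rt^r$, and the coefficient of $q_1$ in $\exp(-\gamma)$ is $-\big(\sum R_r\kappa_rt^r\big)\exp(-\sum c_r\kappa_rt^r)$. As $\sum_rR_rp_rt^r=MR(t)-\sum_iR(t/m_i)$, we get
$$-\Big(Mr_0-\sum_ir_i\Big)\eta^d=0,\qquad r_0=[t^d]\,R(t)F(t),\quad r_i=[t^d]\,R(t/m_i)F(t).$$
Here is an obstacle: $Mr_0-\sum r_i$ is a difference, and knowing the signs of $r_0$ and the $r_i$ says nothing about it. The next step removes $r_0$.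

**Step 4.** *This step proves $Mr_0=\sum m_ir_i$ in case III.* From the factorials, $a_i=\frac{12(6i-1)(6i-5)}ia_{i-1}$. Hence $a_i\frac{6i+1}{6i-1}+a_i=\frac{12i\,a_i}{6i-1}=144(6i-5)a_{i-1}$ for $i\ge1$, and the left side is $0$ for $i=0$. Summing,
$$B=-A+144tA+864t^2\frac{dA}{dt}.\tag{2}$$
Put $\ell=t\frac{dA}{dt}/A$. Then $864\,t\,\ell(t)=R(t)+1-144t$. Replacing $t$ by $t/m$ and multiplying by $m$ gives $864\,t\,\ell(t/m)=mR(t/m)+m-144t$. Since $t\frac{dF}{dt}/F=\sum_i[\ell(t/m_i)-m_i\ell(t)]$, multiplying by $864tF$ yields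
$$864t^2\frac{dF}{dt}-144DtF=\sum_im_i\big(R(t/m_i)-R(t)\big)F.\tag{3}$$
The coefficient of $t^d$ on the left is $144\big(6(d-1)-D\big)[t^{d-1}]F$, which vanishes in case III, where $D=6d-6$. The coefficient on the right is $\sum m_ir_i-Mr_0$. So $Mr_0=\sum m_ir_i$, and the relation of case III becomes
$$-\sum_i(m_i-1)r_i\,\eta^d=0 .$$
It now suffices that all $r_i$ have the same strict sign.

**Genus 4 by hand.** Let $g=4$, $\mu=(6)$: $m=7$, $d=2$. We have $R=-1+144t+51840t^2+\cdots$ (from $B=-1+84t+32760t^2+\cdots$). With $p_1=\frac{48}7$, $p_2=\frac{342}{49}$, $F=1-\frac{2880}7t-\frac{4717440}{49}t^2+\cdots$. So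
$$r_0=51840-\tfrac{144\cdot2880}7+\tfrac{4717440}{49}=\tfrac{4354560}{49},\qquad r_1=\tfrac{51840}{49}-\tfrac{144\cdot2880}{49}+\tfrac{4717440}{49}=\tfrac{4354560}{49}.$$
Indeed $7r_0=7r_1$, and the relation reads $-6r_1\eta^2=0$ with $r_1>0$.

**Step 5.** *This step puts the three cases into one form.* Put $\tau=864t$, $\tilde c_r=c_r/864^r$. As $-R=1-144t-\cdots$, we may write $-R=\exp(-\sum\delta_rt^r)$. Put $\tilde\delta_r=\delta_r/864^r$ and $\varpi_r=\tilde\delta_r/\tilde c_r$ (we show $\tilde c_r>0$ in the next section). Let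
$$P_r=p_r\ \text{ (I, II)},\qquad P_r=p_r+\varpi_rm^{-r}\ \text{ (III)},$$
where in III $m$ is any one of the $m_i$. Then $864^d[\tau^d]\exp(-\sum_r\tilde c_rP_r\tau^r)$ equals $[t^d]F$ in I, II, and in III it equals $-[t^d]R(t/m)F(t)=-r_i$ for $m=m_i$. Hence Theorem 1 follows from:

**Proposition 3.** In cases I, II, III, for all real $m_i\ge2$ with $\sum(m_i-1)=D$,
$$[\tau^d]\exp\Big(-\sum_r\tilde c_rP_r\tau^r\Big)<0 .$$

In case III this makes all $r_i>0$, so $\sum(m_i-1)r_i>0$ and $\eta^d=0$. The value $d=1$ occurs only for $g=2$ (case I); there the coefficient is $-\tilde c_1p_1=-\frac5{72}p_1<0$. From now on $d\ge2$.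

## Riccati equations for $\log A$ and for $B/A$

**Step 6.** *This step gives the growth of the numbers $\tilde c_r$.* Put $v=1/\tau$, let $'$ denote $d/dv$, and $\theta=t\frac d{dt}=-v\frac d{dv}$. The recursion for the $a_i$ says
$$\theta A=12t(6\theta+5)(6\theta+1)A=\tau\Big(\tfrac12\theta^2+\tfrac12\theta+\tfrac5{72}\Big)A .$$
Let $h=-(\log A)'=\sum_{r\ge1}e_rv^{-r-1}$, so $e_r=r\tilde c_r$. Then $\theta A=vhA$ and $\theta^2A=-v(vhA)'=-v(h+vh'-vh^2)A$. Insert this into the equation, multiplied by $v$: $v^2h=-\frac v2(h+vh'-vh^2)+\frac12vh+\frac5{72}$. So, formally,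
$$h'+2h-h^2=\frac5{36v^2},\qquad\text{i.e.}\quad e_1=\tfrac5{72},\quad2e_{r+1}=(r+1)e_r+\sum_{i+j=r}e_ie_j .\tag{4}$$
Thus all $\tilde c_r>0$. Dropping the sum, $2(r+1)\tilde c_{r+1}\ge(r+1)r\tilde c_r$, that is $\tilde c_{r+1}\ge\frac r2\tilde c_r$. Equivalently,
$$b_r:=\frac{2\pi\,2^r\,\tilde c_r}{\Gamma(r)}\ \text{ is nondecreasing in }r,\qquad b_1=\frac{5\pi}{18}.\tag{5}$$

**Step 7.** *This step shows that the correction $\varpi_rm^{-r}$ in case III is small.* By (2), $\mathsf U:=-R=1-144t-864t\,\theta A/A=1-\frac1{6v}-h$. Using (4), $\mathsf U'=\frac1{6v^2}-h'=\frac1{36v^2}+2h-h^2$. Expanding the square shows that this equals $1-\mathsf U^2-\frac{\mathsf U}{3v}$: with $b=\frac1{6v}$ we have $1-(1-b-h)^2-2b(1-b-h)=b^2+2h-h^2$. Hence $\mathsf D:=-\log\mathsf U=\sum\tilde\delta_rv^{-r}$ satisfies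
$$\mathsf D'=-\frac{\mathsf U'}{\mathsf U}=-e^{\mathsf D}+e^{-\mathsf D}+\frac1{3v},\qquad\text{i.e.}\quad\mathsf D'+2\sinh\mathsf D=\frac1{3v}.$$
Since $1-\mathsf U=\frac1{6v}+h$ has positive coefficients, so does $-\log(1-(1-\mathsf U))$: all $\tilde\delta_r>0$. The coefficient of $v^{-1}$ gives $\tilde\delta_1=\frac16$. The coefficient of $v^{-r-1}$ gives $-r\tilde\delta_r+2\tilde\delta_{r+1}+(\text{nonnegative})=0$, so $\tilde\delta_{r+1}\le\frac r2\tilde\delta_r$. Together with $\tilde c_{r+1}\ge\frac r2\tilde c_r$ this shows that $\varpi_r$ is nonincreasing: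
$$0<\varpi_r\le\varpi_1=\frac{1/6}{5/72}=2.4.\tag{6}$$

**Step 8.** *This step collects the bounds on $P_r$ that all later estimates use.*

(a) $p_r$ is nondecreasing in $r$. From $m-m^{-1}=(m-1)(1+\frac1m)$ we get $D\le p_1\le\frac32D$. So $P_1\le9d-6$ in all cases, and in III $P_1\le p_1+1.2\le9d-7.8$.

(b) For $m\ge2$,
$$\frac{m-m^{-r}}{m-m^{-1}}=1+\frac{m^{-1}+\cdots+m^{-(r-1)}}{m+1},$$
because $m^{-1}-m^{-r}=(1-m^{-1})(m^{-1}+\cdots+m^{-(r-1)})$ and $m-m^{-1}=(1-m^{-1})(m+1)$. This is nonincreasing in $m$, so at most its value $\frac23(2-2^{-r})\ge1$ at $m=2$. Also $\varpi_rm^{-r}\le\varpi_1m^{-1}$. Hence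
$$\lambda_r:=\frac{P_r}{P_1}\le\tfrac23(2-2^{-r})<\tfrac43;\qquad\lambda_2\le\tfrac76,\quad\lambda_3\le\tfrac54,\quad\lambda_4\le\tfrac{31}{24}.\tag{7}$$

(c) Let $s>r$. In I, II, $P_s\ge P_r$. In III, $P_s\ge p_s\ge p_r\ge P_r-2.4\cdot2^{-r}$, and $P_1\ge6d-6$. So in all cases
$$\lambda_s\ge\lambda_r-\zeta_r,\qquad\zeta_r=\frac{2.4\cdot2^{-r}}{6d-6}.\tag{8}$$

## Cancellation among the terms of the exponential

A sensible first attempt is to expand the exponential in Proposition 3. The linear term $-\tilde c_dP_d$ has the desired sign. The quadratic term is positive. If it were always smaller than the linear term, one could hope to control the rest. Look at $d=3$, case I, with all $m_i=2$; this is $g=8$, $\mu=(1^{14})$, $p_r=14(2-2^{-r})$. In the normalization of the next section (multiply by $-1$, divide by a positive number), the linear, quadratic and cubic terms are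
$$\beta_3\lambda_3\approx2.558,\qquad-a\lambda_2\approx-3.403,\qquad\frac{a^2}6\approx1.418\qquad\big(a=\tfrac{35}{12},\ \lambda_2=\tfrac76,\ \lambda_3=\tfrac54,\ \beta_3=\tfrac{221}{108}\big).$$
The sum $\approx.573$ is positive, as it should be, but the first two terms alone give $-.845$. So truncation after the quadratic term loses the sign already here. We shall see in the remark after (14) that for all $m_i=2$ in case I the ratio of quadratic to linear term tends to $\frac54>1$, so this does not improve as $d$ grows. There is also no sign without the constraint on $D$: for $d=2$ and $D=14$, all $m_i=2$, the coefficient has the sign of $-(\lambda_2-\frac a2)=-(\frac76-\frac{35}{24})>0$.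

For $d\le5$ one can keep all terms and estimate polynomials; we do so now. For $d\ge6$ we shall write the coefficient as an integral in which the exponential appears whole.

## The degrees $2\le d\le5$

**Step 9.** *This step writes the coefficient as an explicit polynomial.* Put $x=\tau/2$ and $2^r\tilde c_r=\frac5{36}\beta_r$. By (4),
$$e_2=\tfrac5{72},\quad e_3=\tfrac{1105}{10368},\quad e_4=\tfrac{565}{2592},\quad e_5=\tfrac{414125}{746496},$$
so
$$\beta_1=\beta_2=1,\quad\beta_3=\tfrac{221}{108}=2.0463,\quad\beta_4=\tfrac{113}{18}=6.27778,\quad\beta_5=\tfrac{16565}{648}=25.56327 .$$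
Put $a=\frac5{36}P_1\le\frac{15d-10}{12}$. Collecting terms of $\exp(-\sum g_rx^r)$ with $g_r=a\beta_r\lambda_r$, $\lambda_1=1$, we get $-[x^d]\exp(-\sum g_rx^r)=a\Lambda_d$ with
$$\begin{aligned}\Lambda_2&=\lambda_2-\tfrac a2,\qquad\Lambda_3=\beta_3\lambda_3-a\lambda_2+\tfrac{a^2}6,\\ \Lambda_4&=\beta_4\lambda_4-a\big(\beta_3\lambda_3+\tfrac{\lambda_2^2}2\big)+\tfrac{a^2\lambda_2}2-\tfrac{a^3}{24},\\ \Lambda_5&=\beta_5\lambda_5-a(\beta_4\lambda_4+\beta_3\lambda_2\lambda_3)+\tfrac{a^2}2(\beta_3\lambda_3+\lambda_2^2)-\tfrac{a^3\lambda_2}6+\tfrac{a^4}{120}.\end{aligned}\tag{9}$$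
As $a>0$, we must show $\Lambda_d>0$.

**Step 10: $d=2$.** *Here one inequality suffices.* In I, II: $a\le\frac53$ and $\lambda_2\ge1$, so $\Lambda_2\ge\frac16$. In III: $P_1\le10.2$, so $a\le1.417$, and $\lambda_2\ge1-\zeta_1=1-\frac{1.2}6=.8$. So $\Lambda_2\ge.8-.709>0$.

**Step 11: $d=3$.** *We eliminate $\lambda_3$ and then split according to the sign of the factor of $\lambda_2$.* Here $\zeta_2=.05$, so $\lambda_3\ge\lambda_2-.05$ and
$$\Lambda_3\ge\lambda_2(\beta_3-a)+\tfrac{a^2}6-.103 .$$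
If $a\le\beta_3$, use $\lambda_2\ge1-\frac{1.2}{12}=.9$. The resulting bound has derivative $-.9+\frac a3<0$, and at $a=\beta_3$ it is $\frac{\beta_3^2}6-.103>.59$. If $a>\beta_3$, use $\lambda_2\le\frac76$:
$$\Lambda_3\ge\tfrac16\big[a^2-7a+7\beta_3\big]-.103\ge\tfrac16\big[(a-3.5)^2+14.324-12.25\big]-.103>.24 .$$

**Step 12: $d=4$.** *Again we eliminate $\lambda_4$ and split at the zero of the factor of $\lambda_3$.* Now $a\le\frac{25}6$, all $\lambda_r\ge1-\frac{1.2}{18}=\frac{14}{15}$, and $\lambda_4\ge\lambda_3-\frac1{60}$ (as $\zeta_3=\frac{.3}{18}$). As $\beta_4/60\le.105$,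
$$\Lambda_4\ge(\beta_4-\beta_3a)\lambda_3-.105+\tfrac a2\lambda_2(a-\lambda_2)-\tfrac{a^3}{24}.$$

If $a\ge\beta_4/\beta_3\approx3.068$: the factor of $\lambda_3$ is $\le0$, so use $\lambda_3\le\frac54$. The function $\lambda_2(a-\lambda_2)$ increases for $\lambda_2\le\frac76<\frac a2$, so use $\lambda_2=\frac{14}{15}$. This gives
$$\Lambda_4\ge7.742-2.9935a+.46666a^2-.041667a^3 .$$
The derivative $-2.9935+.93332a-.125001a^2$ has negative discriminant ($.872-1.496<0$), so the bound decreases. At $a=\frac{25}6$ it is $>.35$.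

If $a<\beta_4/\beta_3$: use $\lambda_3\ge\frac{14}{15}$. As $\lambda_2(a-\lambda_2)$ is concave in $\lambda_2\in[\frac{14}{15},\frac76]$, it is at least its smaller endpoint value, so
$$\Lambda_4\ge\min\{5.754-2.3455a+.46666a^2-.04167a^3,\ \ 5.754-2.5905a+.58333a^2-.04167a^3\}.$$
The derivative of the first cubic has negative discriminant ($.872-1.172<0$). The derivative $-2.5905+1.16666a-.12501a^2$ of the second has its smaller root near $3.64$, so it is negative for $a<3.6$. Both cubics decrease on $[0,3.07]$ and have values $>1.7$ at $3.07$ (about $1.745$ and $2.093$).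

**Step 13: $d=5$.** *Same method, with three ranges of $a$.* Now $a\le\frac{65}{12}$, all $\lambda_r\ge1-\frac{1.2}{24}=.95$, $\lambda_5\ge\lambda_4-\frac1{160}$ (as $\zeta_4=\frac{.15}{24}$), $\lambda_3\ge\lambda_2-.025$ (as $\zeta_2=\frac{.6}{24}$). As $\beta_5/160\le.16$,
$$\Lambda_5\ge\lambda_4(\beta_5-\beta_4a)-.16+\beta_3\lambda_3a\big(\tfrac a2-\lambda_2\big)+\tfrac{a^2\lambda_2^2}2-\tfrac{a^3\lambda_2}6+\tfrac{a^4}{120}.$$
Let $H(\lambda_2)=\lambda_2\big(\frac{\beta_3a^2}2-\frac{a^3}6\big)+\lambda_2^2\big(\frac{a^2}2-\beta_3a\big)$; this is the sum of the third, fourth and fifth terms with $\lambda_3$ replaced by $\lambda_2$.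

*Range $a\ge\beta_5/\beta_4\approx4.072$.* Use $\lambda_4\le\frac{31}{24}$. As $\frac a2>\frac76\ge\lambda_2$, replacing $\lambda_3$ by $\lambda_2$ costs at most $.025\,\beta_3\cdot\frac{65}{12}\big(\frac{65}{24}-.95\big)\le.488$. The function $a^2(\frac{\beta_3}2-\frac a6)$ increases up to $a=2\beta_3\approx4.093$ and decreases afterwards. Its values at $4.072$ and $\frac{65}{12}$ are $>5.7$ and $>3.5$, so it is $>3$ on the range. Also $a(\frac a2-\beta_3)>-.05$, as this holds at $4.072$ and the function increases. So $H'\ge3-2\cdot\frac76\cdot.05>0$ on $[.95,\frac76]$ and $H\ge H(.95)$. This gives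
$$\Lambda_5\ge32.37-9.956a+1.4232a^2-.15834a^3+.008333a^4 .$$
Its second derivative $2.8464-.95004a+.099996a^2$ has negative discriminant, so it is positive. Its first derivative at $\frac{65}{12}$ is $<-3$. So the bound decreases up to $\frac{65}{12}$, where its value is $>2.1$.

*Range $\frac73\le a<\beta_5/\beta_4<4.0721$.* Use $\lambda_4\ge.95$. As $\frac a2\ge\frac76\ge\lambda_2$, the loss from replacing $\lambda_3$ is at most $.025\beta_3\cdot4.0721\,(2.0361-.95)\le.23$. As $a<2\beta_3$, $H$ is concave, so we take its endpoints $.95$ and $\frac76$: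
$$\Lambda_5\ge\min\{23.89-7.811a+1.4232a^2-.15834a^3+\tfrac{a^4}{120},\ \ 23.89-8.750a+1.8742a^2-.19445a^3+\tfrac{a^4}{120}\}.$$
Both are convex: the second derivatives $2.8464-.95004a+.1a^2$ and $3.7484-1.1667a+.1a^2$ have negative discriminants. Their derivatives at $4.0721$ are about $-1.8$ and $-.9$, so both decrease on the range. Their values at $4.0721$ are $>7$ and $>8$.

*Range $a<\frac73$.* We have $\lambda_3(\frac a2-\lambda_2)\ge\frac54(\frac a2-\frac76)$. Indeed the right side is negative; if $\frac a2\ge\lambda_2$ the left side is $\ge0$, and otherwise use $\lambda_3\le\frac54$, $\lambda_2\le\frac76$. With $\lambda_4\ge.95$, $\lambda_2\le\frac76$ in the cubic term, and dropping the positive terms $\frac{a^2\lambda_2^2}2$ and $\frac{a^4}{120}$,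
$$\Lambda_5\ge24.12-8.9485a+1.2789a^2-.19445a^3 .$$
Its derivative has negative discriminant ($6.55-20.8<0$), so it decreases; its value at $\frac73$ is $>7$.

This proves Proposition 3 for $d\le5$. **From now on $d\ge6$.**

## Airy functions and the coefficient as an integral

Recall that $\mathrm{Ai}$ and $\mathrm{Bi}$ are the standard real solutions of $f''=yf$. They are entire, with Wronskian $\mathrm{Ai}\,\mathrm{Bi}'-\mathrm{Ai}'\mathrm{Bi}=\frac1\pi$, and the zeros of $\mathrm{Ai}$ and $\mathrm{Ai}'$ all lie on $(-\infty,0)$. The series $A$ is divergent, but it is the asymptotic series of $\mathrm{Ai}$; this is what turns our formal coefficients into integrals.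

**Step 14.** *This step realizes $A$ and $-B/A$ as asymptotic expansions.* For $|\arg w|<\frac{3\pi}2$ let $x=(\frac{3w}2)^{2/3}$, so $|\arg x|<\pi$ and $w=\frac23x^{3/2}$. Put
$$\alpha(w)=2\sqrt\pi\,x^{1/4}e^w\mathrm{Ai}(x),\qquad U(w)=-\frac{\mathrm{Ai}'(x)}{\sqrt x\,\mathrm{Ai}(x)} .$$
By DLMF 9.7.5–9.7.6, uniformly in $|\arg w|\le\pi$ as $w\to\infty$, with $\tau=-1/w$ and $t=\tau/864$,
$$\alpha(w)\sim\sum u_j\tau^j,\qquad U(w)\sim\frac{\sum v_j\tau^j}{\sum u_j\tau^j},\qquad u_0=1,\quad u_j=u_{j-1}\frac{(6j-5)(6j-1)}{72j},\quad v_j=\frac{6j+1}{1-6j}u_j .$$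
Comparing with the recursion for $a_j$, $u_j=a_j/864^j$. Thus $\alpha\sim A(t)$ and $U\sim-B/A=-R(t)=\mathsf U$.

As $\mathrm{Ai},\mathrm{Ai}'$ have no zeros in $|\arg x|<\pi$, $\log\alpha$ and $\log U$ are analytic for $|\arg w|<\frac{3\pi}2$. For $w>0$ both $\alpha$ and $U$ are positive; take the branches that are real there. Since $\alpha\to1$ and $U\to1$ uniformly in $|\arg w|\le\pi$, these logarithms tend to $0$ uniformly: for large $|w|$ they differ from the principal branch by a constant multiple of $2\pi i$, which is $0$ on $w>0$.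

**Step 15.** *This step computes the values on the ray $\arg w=\pi$.* For $v>0$ put $y=(\frac{3v}2)^{2/3}$, so $v=\frac23y^{3/2}$, and $w=ve^{i\pi}$ corresponds to $x=ye^{2\pi i/3}$. By DLMF 9.2.11, $\mathrm{Ai}(ye^{2\pi i/3})=\frac12e^{-i\pi/6}(\mathrm{Bi}(y)+i\mathrm{Ai}(y))$. As $x^{1/4}=y^{1/4}e^{i\pi/6}$,
$$\alpha(ve^{i\pi})=\sqrt\pi\,y^{1/4}e^{-v}(\mathrm{Bi}+i\mathrm{Ai})=:\sqrt{u(v)}\,e^{i\varphi(v)} .$$
Differentiating the connection formula in $y$ gives $\mathrm{Ai}'(x)=\frac12e^{-i\pi/6-2\pi i/3}(\mathrm{Bi}'+i\mathrm{Ai}')$. With $\sqrt x=\sqrt y\,e^{i\pi/3}$ and $-e^{-i\pi}=1$,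
$$U(ve^{i\pi})=\frac{\mathrm{Bi}'+i\mathrm{Ai}'}{\sqrt y(\mathrm{Bi}+i\mathrm{Ai})}=T-iS .$$
Let $Q(y)=\mathrm{Ai}^2+\mathrm{Bi}^2$ and $L=\frac12\log Q$. Since $(\mathrm{Bi}'+i\mathrm{Ai}')(\mathrm{Bi}-i\mathrm{Ai})=\frac12Q'-\frac i\pi$,
$$u=\pi\sqrt y\,e^{-2v}Q(y),\qquad\varphi=\arctan\frac{\mathrm{Ai}(y)}{\mathrm{Bi}(y)},\qquad T=\frac{L'(y)}{\sqrt y},\qquad S=\frac1{\pi\sqrt y\,Q}=\frac{e^{-2v}}u=-\frac{d\varphi}{dv}.\tag{10}$$
The last equality holds because $\frac{d\varphi}{dy}=-\frac1{\pi Q}$ and $\frac{dv}{dy}=\sqrt y$. As $\mathrm{Ai}(0)/\mathrm{Bi}(0)=1/\sqrt3$ and $\varphi$ decreases, $\varphi\in(0,\frac\pi6]$. The argument of $\alpha$ on the chosen branch is $\varphi$, since both are continuous and tend to $0$ as $v\to\infty$. Also $u\to1$ as $v\to\infty$, so $\varphi(v)=\int_v^\infty\frac{e^{-2s}}{u(s)}ds$. We shall see (after (18)) that $T>0$; so with $\chi=\arctan(S/T)\in(0,\frac\pi2)$, the argument of $U(ve^{i\pi})$ is $-\chi$.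

Define
$$\Theta=\sum_i\big(m_i\varphi(v)-\varphi(m_iv)\big),\qquad X=\tfrac12\sum_i\big(\log u(m_iv)-m_i\log u(v)\big),$$
and in III replace $\Theta$ by $\Theta+\chi(mv)$ and $X$ by $X+\log|U(mve^{i\pi})|$. As $\varphi>0$ is decreasing and $m_i\ge2$, $\Theta>0$.

**Lemma 4.** Let $d\ge1$. Let $\Phi$ be analytic on $\mathbb C\setminus[0,\infty)$, continuous up to both sides of $(0,\infty)$, real on $(-\infty,0)$. Suppose $\Phi=\sum_{j\le d}\Phi_j\tau^j+O(\tau^{d+1})$ as $\tau\to0$ uniformly up to the cut, with $\Phi_j\in\mathbb R$, and $\Phi=O(|\tau|^{d-\epsilon})$ at $\infty$ for some $\epsilon>0$. Then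
$$\Phi_d=\frac1\pi\int_0^\infty v^{d-1}\,\mathrm{Im}\,\Phi_+(1/v)\,dv,$$
where $\Phi_+$ is the boundary value from above.

*Proof.* Apply Cauchy's theorem to $\Phi\tau^{-d-1}$ on $\epsilon_0<|\tau|<\rho$ minus the cut. By reflection $\Phi(\bar\tau)=\overline{\Phi(\tau)}$, so the two sides of the cut together give $2i\int_{\epsilon_0}^\rho\mathrm{Im}\,\Phi_+\,\tau^{-d-1}d\tau$. Hence this integral plus the large circle equals the small circle, both counterclockwise. The large circle is $O(\rho^{-\epsilon})\to0$. The small circle tends to $2\pi i\Phi_d$, because the other powers $\tau^{j-d-1}$ integrate to $0$ over a full circle and the remainder contributes $O(\epsilon_0)$. The limit integral converges: near $0$, $\mathrm{Im}\,\Phi_+=O(\tau^{d+1})$ as the $\Phi_j$ are real, and near $\infty$ the integrand is $O(\tau^{-1-\epsilon})$. Finally put $\tau=1/v$. $\square$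

**Step 16.** *This step writes the number of Proposition 3 as an integral.* For $0\le\arg\tau\le2\pi$ let $w=e^{i\pi}/\tau$, so $|\arg w|\le\pi$, and let
$$\mathcal H(\tau)=\exp\Big\{\sum_i\big(\log\alpha(m_iw)-m_i\log\alpha(w)\big)\Big\},$$
multiplied by $U(mw)$ in III. Passing from $w$ to $m_iw$ replaces $\tau$ by $\tau/m_i$, so Step 14 gives $\log\mathcal H\sim-\sum\tilde c_rP_r\tau^r$, uniformly. Negative $\tau$ corresponds to $w>0$, where $\mathcal H$ is real. The upper side of the cut is $w=ve^{i\pi}$, $v=1/\tau$, where $\log\mathcal H_+=X-i\Theta$ by Step 15. As $\tau\to\infty$, i.e. $w\to0$, we have $|\alpha|\asymp|w|^{1/6}$ and $|U|\asymp|w|^{-1/3}$, because $\mathrm{Ai}(0),\mathrm{Ai}'(0)\ne0$. So $|\mathcal H|=O(|\tau|^{D/6})$ in I, II and $O(|\tau|^{D/6+1/3})$ in III. The exponents are $d-\frac23$, $d-\frac43$, $d-\frac23$ in I, II, III: all less than $d$. This is where the size of $D$ enters. Moreover $\log\mathcal H=O(\log|\tau|)$ at $\infty$.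 Lemma 4 applied to $\log\mathcal H$, $(\log\mathcal H)^2$ and $\mathcal H$, whose boundary values have imaginary parts $-\Theta$, $-2X\Theta$, $-e^X\sin\Theta$, gives
$$\int_0^\infty v^{d-1}\Theta\,dv=\pi\tilde c_dP_d,\qquad\int_0^\infty v^{d-1}X\Theta\,dv=-\frac\pi2\sum_{i+j=d}\tilde c_i\tilde c_jP_iP_j,\tag{11}$$
$$I:=\int_0^\infty v^{d-1}e^X\sin\Theta\,dv=-\pi\,[\tau^d]\exp\Big(-\sum_r\tilde c_rP_r\tau^r\Big).\tag{12}$$
So we must show $I>0$.

**Step 17.** *This step bounds $b_r$ from above, completing (5).* Lemma 4 applied to $\log\alpha$ (with $d=r$) gives $\pi\tilde c_r=\int_0^\infty v^{r-1}\varphi\,dv$, so $b_r=\frac{2\cdot2^r}{\Gamma(r)}\int_0^\infty v^{r-1}\varphi\,dv$. As $u\to1$, $\varphi\sim\frac12e^{-2v}$ for $v\to\infty$. Given $\delta>0$ choose $V$ with $|2e^{2v}\varphi-1|\le\delta$ for $v\ge V$. The part over $[0,V]$ contributes at most $\frac\pi3\frac{(2V)^r}{r!}\to0$ to $b_r$. The part over $[V,\infty)$ lies within a factor $1\pm\delta$ of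 $\frac{2^r}{\Gamma(r)}\int_V^\infty v^{r-1}e^{-2v}dv\to1$. Hence $b_r\to1$, and by (5)
$$\frac{5\pi}{18}\le b_r\le1\qquad(r\ge1).\tag{13}$$

**Step 18.** *This step uses positivity of the measure $v^{d-1}\Theta\,dv$ to keep the exponential whole.* Jensen's inequality for a finite positive measure $\nu$ says $\int e^Xd\nu\ge\nu_{\rm tot}\exp\big(\int X\,d\nu/\nu_{\rm tot}\big)$. Take $d\nu=v^{d-1}\Theta\,dv$, whose mass and $X$-average are given by (11), and write $\sin\Theta=\Theta-(\Theta-\sin\Theta)$: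
$$I\ge\pi\tilde c_dP_d\,e^{-\xi}-\Delta,\qquad\xi=\frac{\sum_{i+j=d}\tilde c_i\tilde c_jP_iP_j}{2\tilde c_dP_d},\qquad\Delta=\int_0^\infty v^{d-1}e^X(\Theta-\sin\Theta)\,dv.\tag{14}$$

**Remark.** The number $\xi$ is exactly the ratio of quadratic to linear term in the expansion tried above. There one met $1-\xi$; here one has $e^{-\xi}$, which is positive. In case I with all $m_i=2$ we have $P_1=9d-6$, $P_{d-1}/P_d\to1$, and $\tilde c_{d-1}/\tilde c_d\sim\frac2{d-1}$ by $b_r\to1$. So the terms $(1,d-1)$, $(d-1,1)$ contribute $\frac5{72}\frac{\tilde c_{d-1}}{\tilde c_d}\frac{P_1P_{d-1}}{P_d}\to\frac54$ to $\xi$. The other terms are positive and tend to $0$ in total, by the bound of Step 19. So $\xi\to\frac54$ and $1-\xi$ is negative for large $d$.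

## The main term for $d\ge6$

**Step 19.** *This step bounds $\xi$.* Consider a term $(i,j)$ with $i\le j=d-i$, so $3\le j<d$; the terms $(j,i)$ are equal to these. By Step 8(c), in III $P_j\le P_d+2.4\cdot2^{-3}$, and $P_d\ge p_d\ge p_1\ge D$. So $P_j\le(1+\epsilon)P_d$ with $\epsilon=0$ in I, II and $\epsilon=\frac{.3}{6d-6}$ in III.

For $i=1$ the two terms together contribute $\frac5{72}\cdot\frac{\tilde c_{d-1}}{\tilde c_d}\cdot\frac{P_1P_{d-1}}{P_d}\le\frac5{36(d-1)}(1+\epsilon)P_1$, by $\tilde c_{d-1}/\tilde c_d\le\frac2{d-1}$. For $i\ge2$ use $P_i\le\frac43P_1$, then $\tilde c_i\le\frac{\Gamma(i)2^{-i}}{2\pi}$ (as $b_i\le1$), and $\frac{\tilde c_{d-i}}{\tilde c_d}\le\frac{2^i\Gamma(d-i)}{\Gamma(d)}$ (as $b_{d-i}\le b_d$). Each ordered pair then contributes at most $\frac{(1+\epsilon)P_1}{3\pi}\frac{\Gamma(i)\Gamma(d-i)}{\Gamma(d)}$. Hence $\xi\le\kappa^*_d(1+\epsilon)P_1$ with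
$$\kappa_d^*=\frac5{36(d-1)}+\frac1{3\pi}\sum_{i=2}^{d-2}\frac{\Gamma(i)\Gamma(d-i)}{\Gamma(d)}\le\frac5{36(d-1)}+\frac1{3\pi}\cdot\frac{4(d-4)}{(d-1)(d-2)(d-3)}.$$
For the last inequality put $N_0=d-2\ge4$, $l=i-1$. The sum is $\frac1{d-1}\sum_{l=1}^{N_0-1}\binom{N_0}l^{-1}$, and, the $N_0-3$ inner binomials being at least $\binom{N_0}2$,
$$\sum_{l=1}^{N_0-1}\binom{N_0}l^{-1}\le\frac2{N_0}+(N_0-3)\frac2{N_0(N_0-1)}=\frac{4(N_0-2)}{N_0(N_0-1)}.$$
Multiply the bound for $\kappa_d^*$ by $9d-6$. The factor $\frac{9d-6}{d-1}=9+\frac3{d-1}$ decreases in $d$. With $z=d-3\ge3$, the factor $\frac{d-4}{(d-2)(d-3)}=\frac{z-1}{z(z+1)}$ decreases, since its derivative has the sign of $-z^2+2z+1<0$. So the largest value is at $d=6$: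
$$\kappa_d^*(9d-6)\le\frac5{36}\cdot9.6+\frac{6.4}{3\pi}=\frac43+\frac{6.4}{3\pi}\le2.0124 .$$
Put $s=(1+\epsilon)P_1/(9d-6)$. Then $\xi\le2.0124\,s$. In III, $\epsilon P_1\le.3\cdot\frac{9d-7.8}{6d-6}\le.462$ (decreasing in $d$; value at $d=6$), so $(1+\epsilon)P_1\le9d-7.8+.462<9d-6$. Hence $s\le1$ in all cases.

**Step 20.** *This step bounds the main term from below by a number $G_d$.*

In I, II: $s\ge\frac{6d-8}{9d-6}\ge\frac{28}{48}>.58$ (the fraction increases in $d$). As $se^{-2.0124s}$ decreases for $s\ge.5$, $p_1e^{-\xi}\ge(9d-6)se^{-2.0124s}\ge(9d-6)e^{-2.0124}\ge.133(9d-6)$.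

In III: $s\ge\frac{6d-6}{9d-6}\ge.625$, and $p_1\ge P_1-1.2\ge s(9d-6)-.462-1.2\ge s(9d-6)-1.67$. So $p_1e^{-\xi}\ge(9d-6)\big(s-\frac{1.67}{48}\big)e^{-2.0124s}$. This decreases in $s\ge.54$, hence is at least its value at $s=1$, which is $\ge.129(9d-6)$.

Now $P_d\ge p_d\ge p_1$, and $\pi\tilde c_d=\frac12b_d\Gamma(d)2^{-d}\ge\frac{5\pi}{36}\Gamma(d)2^{-d}$ by (13). As $.129>\frac18$,
$$\pi\tilde c_dP_de^{-\xi}\ge G_d:=\tfrac18(9d-6)\,\tfrac{5\pi}{36}\,\Gamma(d)2^{-d},\qquad G_6>4.90,\qquad G_{d+1}\ge\tfrac d2G_d\ge3G_d.\tag{15}$$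
It remains to show $\Delta<G_d$ for $d\ge6$.

## Bounds for the modulus and phase of the Airy function

We use the following values (Abramowitz–Stegun, Table 10.11).

| $y$ | $\mathrm{Ai}$ | $\mathrm{Ai}'$ | $\mathrm{Bi}$ | $\mathrm{Bi}'$ |
|---|---|---|---|---|
| $0$ | .35502805 | −.25881940 | .61492663 | .44828836 |
| $1/2$ | .23169361 | −.22491053 | .85427704 | .54457256 |
| $1$ | .13529242 | −.15914744 | 1.20742359 | .93243593 |
| $3/2$ | .07174950 | | 1.87894150 | |
| $2$ | .03492413 | | 3.29809500 | |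

**Step 21.** *This step provides the three structural facts about $Q$, $u$, $L$ on which everything rests.* By DLMF 9.11.4,
$$Q(y)=\pi^{-3/2}\int_0^\infty e^{yt-t^3/12}t^{-1/2}dt .$$
So $Q$ is increasing, and $L=\frac12\log Q$ is convex by Hölder's inequality. Substitute $t=2\sqrt y\,s$. As $y^{3/2}=\frac{3v}2$, $yt-\frac{t^3}{12}-2v=v(3s-s^3-2)=-v(s-1)^2(s+2)$, and
$$u(v)=\sqrt{3v/\pi}\,J(v),\qquad J(v)=\int_0^\infty e^{-v(s-1)^2(s+2)}s^{-1/2}ds\quad\text{(decreasing in }v).\tag{16}$$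
Next, $\mathrm{Bi}+i\mathrm{Ai}=e^{L+i\varphi}$ solves $f''=yf$; the real part of $(L'+i\varphi')^2+L''+i\varphi''=y$, with $\varphi'=-\frac1{\pi Q}$ (derivatives in $y$), is
$$L''=y+\pi^{-2}Q^{-2}-L'^2.\tag{17}$$
The table, with $L'=(\mathrm{Ai}\,\mathrm{Ai}'+\mathrm{Bi}\,\mathrm{Bi}')/Q$, gives
$$\begin{aligned}&Q(0)=.504180,\quad\pi Q(0)=1.58393,\quad\log Q(0)=-.68482,\quad L'(0)=.36451;\\&Q(\tfrac12)=.783471,\quad\log Q(\tfrac12)=-.244021,\quad L'(\tfrac12)=.527276;\\&Q(1)=1.476176,\quad\log Q(1)=.389455,\quad L'(1)=.74809.\end{aligned}\tag{18}$$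
By convexity $L'\ge L'(0)>0$, so $T>0$, as promised.

**(F1) $u$ is decreasing for $y\ge1$, hence $u>1$ there.** *This makes $u^{-1}$ a gain on the far range.* We have $\log u=\log\pi+\frac12\log y-\frac43y^{3/2}+\log Q$, so $\frac12\frac{d\log u}{dy}=L'-\beta$ with $\beta=\sqrt y-\frac1{4y}$. At $y=1$, $L'=.7481<.75=\beta$. Suppose $L'=\beta$ for the first time at some $y>1$. Then $L''\ge\beta'=\frac1{2\sqrt y}+\frac1{4y^2}$ there. By (17), $L''=y+\pi^{-2}Q^{-2}-\beta^2=\frac1{2\sqrt y}-\frac1{16y^2}+\pi^{-2}Q^{-2}$. So $\pi^{-2}Q^{-2}\ge\frac5{16y^2}$, i.e. $\pi Q\le1.79y$. But $\pi Q(1)>4.6$ and $(\log Q)'=2L'\ge1.49\ge\frac1y$ for $y\ge1$, so $\pi Q\ge4.6y$, a contradiction. So $u$ decreases, and its limit is $1$.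

**(F2)** $u(y{=}1)=\pi e^{-4/3}Q(1)\le1.2225$. By the table $u=1.1745$ at $y=\frac32$ and $u=1.1128$ at $y=2$ (up to rounding). With F1, $u\ge1.174$ on $1\le y\le\frac32$ and $u\ge1.112$ on $\frac32\le y\le2$.

**(F3) Lower bounds for $y\le1$.** *We use tangent lines to the convex function $\log Q$.* The tangent at $\frac12$ gives $\log u\ge f(y)$ with
$$f(y)=\log\pi+\tfrac12\log y-\tfrac43y^{3/2}+\log Q(\tfrac12)+2L'(\tfrac12)(y-\tfrac12).$$
This is concave, with $f(.4)>-.0003$, $f(\frac12)>.0827$, $f(1)>.094$ (numerically $-.00020$, $.08273$, $.0946$). So $u\ge.9997$ on $.4\le y\le.5$ and $u\ge e^{.0827}\ge1.0862$ on $.5\le y\le1$. The tangent at $0$ gives $u\ge\pi Q(0)\sqrt y\exp\big(2L'(0)y-\frac43y^{3/2}\big)$. On $[0,.4]$ the exponent is concave with values $0$ and $>-.0458$ at the ends, so $u\ge1.513\sqrt y$ for $y\le.4$.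

**(F4) $u\le\frac54$ everywhere.** *Upper bounds come from chords of $\log Q$.* For $y\ge1$ use F1, F2. On $[\frac12,1]$ the chord has slope $\le1.26696$, so
$$\log u\le g_1(y)=\log\pi+\tfrac12\log y-\tfrac43y^{3/2}+\log Q(\tfrac12)+1.26696(y-\tfrac12).$$
This is concave with $g_1(.85)<.2181$ and $0<g_1'(.85)<.0114$, so $g_1\le.2181+.0114\cdot.15<.2199<\log\frac54$ on $[\frac12,1]$. On $(0,\frac12]$ the chord of $\log Q$ over $[0,\frac12]$ has slope $s_0\approx.8816$, so $\log u\le\log\pi+\frac12\log y-\frac43y^{3/2}+\log Q(0)+s_0y$. The derivative of this bound is $\frac1{2y}-2\sqrt y+s_0\ge1-1.4143+.88>0$, so the bound is largest at $y=\frac12$, where it equals $\log u|_{y=1/2}<.083$.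

**(F5) Bounds for $U$ at $we^{i\pi}$**, $w>0$, with $y_w=(\frac{3w}2)^{2/3}$. *They control the extra factor in case III.*

(i) $T<1$ for $y_w\ge\frac14$. On $[0,\frac14]$, (17) gives $L''\le\frac14+(\pi Q(0))^{-2}-L'(0)^2<.516$, so $L'(\frac14)<.36451+.129<.4936<\frac12$. At a first later point with $L'=\sqrt y$ we would have $L''\ge\frac1{2\sqrt y}$, while $L''=(\pi Q)^{-2}$ there; so $(\pi Q)^2\le2\sqrt y$. But by the tangent at $0$ and $e^z\ge1+z\ge2\sqrt z$, $(\pi Q)^2\ge(\pi Q(0))^2e^{4L'(0)y}\ge2.5e^{1.45y}\ge5\sqrt{1.45y}>2\sqrt y$, a contradiction.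

(ii) $T\ge.52$ for $y_w\ge\frac12$. On $[\frac12,1]$, $T\ge L'(\frac12)$. For $y\ge1$ we show $L'\ge.7\sqrt y$. This is true at $1$; at a first point where $L'-.7\sqrt y$ reaches $0$ we would have $L''\le\frac{.35}{\sqrt y}$, but (17) gives $L''\ge y-.49y=.51y>\frac{.35}{\sqrt y}$.

(iii) $|U|^2y_w=L'^2+\pi^{-2}Q^{-2}$. If $y_w\le\frac14$ this is $\le.25+.3987$, so $|U|\le.806/\sqrt{y_w}$. If $y_w\ge\frac14$, then $T<1$ and $S\le\frac2{\pi Q(0)}\le1.263$, so $|U|\le1.611$.

Consequently, for $m\ge2$, so $y_{mv}=m^{2/3}y\ge2^{2/3}y$,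
$$|U(mve^{i\pi})|\le\begin{cases}1.02/\sqrt y&(y\le.4)\\1.123&(.4\le y\le.5)\\1.074&(.5\le y\le1)\\1.0025&(y\ge1).\end{cases}\tag{19}$$
First line: if $y_{mv}\le\frac14$, then $|U|\le\frac{.806}{\sqrt{2^{2/3}y}}\le\frac{.64}{\sqrt y}$; otherwise $|U|\le1.611\le\frac{1.02}{\sqrt{.4}}\le\frac{1.02}{\sqrt y}$. Other lines: $y_{mv}\ge2^{2/3}(.4)>\frac12$, so $T<1$, and $u(mv)\ge1$ by F1, F3, hence $S(mv)\le e^{-2mv}\le e^{-4v}$. So $|U|^2\le1+e^{-8v}$ with $v\ge.1686$, $.2357$, $\frac23$ respectively.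

**(F6) Bounds for $e^X$ (without the $U$-factor).**
$$e^X\le\Big(\frac{\sqrt2}u\Big)^{D/2}\ (\text{all }v),\qquad e^X\le\Big(\frac{5/4}{u^2}\Big)^{D/2}\ (\text{all }v),\qquad e^X\le u^{-D/2}\ (y\ge1).\tag{20}$$
Here $e^X=\prod_i\big(u(m_iv)u(v)^{-m_i}\big)^{1/2}$ and $\sum(m_i-1)=D$, so it suffices to bound $u(mv)u(v)^{-m}$ by $(\cdot)^{m-1}$. First bound: by (16), $u(mv)\le\sqrt m\,u(v)$, and $m\le2^{m-1}$ for $m\ge2$. Second: by F4, $u(mv)u^{-m}\le\frac54u^{-m}\le(\frac54u^{-2})^{m-1}$, as the quotient of the last two is $(\frac5{4u})^{m-2}\ge1$. Third: by F1, $u(mv)\le u(v)$.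

**(F7) Bounds for $\Theta$.** *With $D_1:=6d-4$,*
$$\Theta\le\tfrac\pi3D_1\ \text{ always},\qquad\Theta\le D_1e^{-2v}\ \text{ for }y\ge\tfrac12.\tag{21}$$
First: $\Theta\le M\varphi$ (plus $\chi$ in III), $M\varphi\le2D\cdot\frac\pi6$, and in III $\frac\pi3(6d-6)+\frac\pi2\le\frac\pi3(6d-4)$. Second: $u\ge1$ on $[v,\infty)$ by F1, F3, so $\varphi\le\frac12e^{-2v}$ and $M\varphi\le De^{-2v}$. In III, $\chi(mv)\le S/T\le e^{-4v}/.52\le2e^{-2v}$ by F5(ii), and $D+2=6d-4$.

## The error integral $\Delta$ for $d\ge6$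

**Step 22.** *This step bounds $\Delta$ range by range, with full numbers at $d=6$.* Put $W_d=\frac\pi3D_1+1$. We use $0\le\Theta-\sin\Theta\le\min(\Theta+1,\Theta^3/6)$. The breakpoints $y=.4,\ .5,\ 1,\ \frac32,\ 2$ are $v=.16866,\ .23570,\ \frac23,\ \sqrt{3/2},\ \frac43\sqrt2$. Note $D/2=3d-2,\ 3d-4,\ 3d-3$ in I, II, III. Write $\Pi_n(z)=e^{-z}\sum_{j\le n}z^j/j!$, so that $\int_V^\infty v^ne^{-cv}dv=\frac{n!}{c^{n+1}}\Pi_n(cV)$.

**Range A** ($y\le.4$). By (20) (first bound) and F3, with $\sqrt y=(1.5v)^{1/3}$,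
$$e^X\le\Big(\frac{\sqrt2}{1.513\sqrt y}\Big)^{D/2}\le\Big(\frac cv\Big)^{D/6},\qquad c=.545,$$
since $(\sqrt2/1.513)^3/1.5<.545$. In I, $D/6=d-\frac23$ and $v^{d-1}e^X\le c^{d-2/3}v^{-1/3}$. In II it is at most this times $(v/c)^{2/3}\le1$. In III, with $|U|\le1.02(1.5v)^{-1/3}$, it is at most $1.02(1.5c)^{-1/3}c^{d-2/3}v^{-1/3}\le1.091\,c^{d-2/3}v^{-1/3}$. As $\int_0^{.16866}v^{-1/3}dv\le.458$ and $1.091\cdot.458\le\frac12$, and $\Theta-\sin\Theta\le W_d$, the contribution is at most $E_A=\frac12c^{d-2/3}W_d$. At $d=6$, $E_A\le\frac12(.03928)(34.52)\le.679$.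

**Range B₁** ($.4\le y\le.5$). By (20) (second bound) and F3, $\frac{5/4}{.9997^2}\le1.251$, so the contribution is at most $E_{B_1}=1.251^{3d-2}\frac{(.2358)^d}dW_d$. In III the factor $1.123\le1.251$ is absorbed, the exponent $D/2$ being $3d-3$. At $d=6$, $E_{B_1}\le(36.0)(2.866\cdot10^{-5})(34.52)\le.037$.

**Range B₂** ($.5\le y\le1$). Now $\frac{5/4}{1.0862^2}\le1.06$, and in III $1.074/1.06\le1.02$. By (21) the contribution is at most
$$E_{B_2}=1.02\cdot1.06^{3d-2}\int_{.2357}^{2/3}v^{d-1}(D_1e^{-2v}+1)\,dv .$$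
At $d=6$: $\int_0^{2/3}v^5e^{-2v}dv=\frac{120}{64}(1-\Pi_5(\frac43))=\frac{15}8(1-.997474\ldots)\le.004736$, and $\int_0^{2/3}v^5dv\le.01464$. So the integral is at most $32\cdot.004736+.01464\le.1662$ and $E_{B_2}\le1.02\cdot2.541\cdot.1662\le.431$.

**Range C₁** ($1\le y\le\frac32$). By (20) (third bound) and F2, and $D/2\ge3d-4$, $|U|\le1.02$,
$$E_{C_1}=1.02\cdot1.174^{-(3d-4)}\int_{2/3}^{\sqrt{3/2}}v^{d-1}(D_1e^{-2v}+1)\,dv .$$
At $d=6$: $\int_0^{\sqrt{3/2}}v^5e^{-2v}dv=\frac{15}8(1-\Pi_5(\sqrt6))\le.07263$, and $\int_0^{2/3}v^5e^{-2v}dv\ge.00473$. So the integral is $\le32(.07263-.00473)+.5479\le2.721$, and $E_{C_1}\le1.02\cdot.1059\cdot2.721\le.294$.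

**Range C₂** ($\frac32\le y\le2$). Here we use $\Theta-\sin\Theta\le\frac{\Theta^3}6\le\frac{D_1^3}6e^{-6v}$:
$$E_{C_2}=1.02\cdot1.112^{-(3d-4)}\,\frac{D_1^3}6\int_{\sqrt{3/2}}^{4\sqrt2/3}v^{d-1}e^{-6v}dv .$$
At $d=6$ the integral is $\frac{120}{6^6}\big(\Pi_5(3\sqrt6)-\Pi_5(8\sqrt2)\big)\le\frac{120}{6^6}(.25844-.03106)$. So $\frac{D_1^3}6$ times the integral is $\le3.195$, and $E_{C_2}\le1.02\cdot.2263\cdot3.195\le.738$.

**Range C₃** ($y\ge2$, where $u\ge1$). $E_{C_3}=1.02\frac{D_1^3}6\int_{4\sqrt2/3}^\infty v^{d-1}e^{-6v}dv$. With $\Pi_5(8\sqrt2)\le.03107$ and $\Pi_6(8\sqrt2)\le.06662$,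
$$E_{C_3}(6)\le1.02\cdot5461.4\cdot\tfrac{120}{6^6}\cdot.03107\le.446,\qquad E_{C_3}(7)\le1.02\cdot9145.4\cdot\tfrac{720}{6^7}\cdot.06662\le1.60 .$$
For $d\ge8$, $E_{C_3}\le1.02\frac{D_1^3}6\Gamma(d)6^{-d}$, and as $\frac18\cdot\frac{5\pi}{36}\ge.0545$,
$$\frac{E_{C_3}}{G_d}\le\frac{1.02\,(D_1^3/6)\,3^{-d}}{.0545(9d-6)} .$$
This decreases in $d$, since $\big(\frac{6d+2}{6d-4}\big)^3<3$, and is $\le.62$ at $d=8$.

**Step 23.** *This step passes from $d=6$ to all $d\ge6$.* For $d\mapsto d+1$, $d\ge6$: $W_{d+1}/W_d<1.19$ and $D_1$ grows by a factor $\frac{6d+2}{6d-4}\le\frac{38}{32}$. In the integrals the extra factor $v$ is at most the upper limit of integration, and $D_1e^{-2v}+1$ grows by at most $\frac{38}{32}$. So $E_A,E_{B_1},E_{B_2},E_{C_1},E_{C_2}$ grow by factors at most, respectively,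
$$.545\cdot1.19,\quad1.251^3\cdot.2358\cdot1.19,\quad1.06^3\cdot\tfrac23\cdot\tfrac{38}{32},\quad1.174^{-3}\cdot1.2248\cdot\tfrac{38}{32},\quad1.112^{-3}\cdot1.8857\cdot\big(\tfrac{38}{32}\big)^3 .$$
All are $\le2.3$; the first four are below $1$ and the last is about $2.297$. The sum of the five at $d=6$ is at most $.679+.037+.431+.294+.738\le2.18$. As $G_{d+1}\ge3G_d$ by (15), and $G_7\ge14.7$,
$$\frac\Delta{G_d}\le\frac{2.18}{4.90}\Big(\frac{2.3}3\Big)^{d-6}+\frac{E_{C_3}(d)}{G_d}\le\begin{cases}.445+.092&d=6\\.342+.11&d=7\\.262+.62&d\ge8\end{cases}\ <1 .$$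
So $I\ge G_d-\Delta>0$ by (14), (15). By (12) this proves Proposition 3 for $d\ge6$, hence Theorem 1. $\blacksquare$

## Sharpness on the principal stratum

We prove Theorem 2. In this section $d=\lfloor g/3\rfloor$. By Theorem 1 it suffices to show $\eta^d\ne0$ on $P(1^{2g-2})$. For $g=2$, $d=0$ and this is trivial. Let $g\ge3$.

**Step 24.** *This step moves the question to an open part of a projective bundle.* Let $\mathcal X=\mathbb P\mathcal E\to\mathfrak M_g$ be the projectivized Hodge bundle (lines in $\mathcal E$), $\eta=c_1(\mathcal O(-1))$, and $V\subset\mathcal X$ the open locus of differentials with simple zeros. Ordering the zeros makes $P(1^{2g-2})\to V$ a finite étale $S_{2g-2}$-cover, and $\eta$ pulls back to $\eta$, since $\pi_*\mathcal L\subset\mathcal E$ is the tautological line. Pullback along a finite étale cover is injective rationally, because pushing forward again multiplies by the degree. So we need $\eta^d\ne0$ on $V$.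

**Step 25.** *This step describes the complement of $V$ and the classes supported on it.* Let
$$Y=\{(C,z,[\omega]):\mathrm{ord}_z\omega\ge2\}\subset\mathcal X\times_{\mathfrak M_g}\mathfrak M_{g,1},\qquad\nu:Y\to\mathcal X .$$
The image of $\nu$ is $\mathcal X\setminus V$. The map $\nu$ is proper with finite fibers, hence finite. The tautological map $\mathcal O(-1)\to\mathcal E$ followed by taking the relative 1-jet at $z$ is a section of $J^1(\omega_\pi)\otimes\mathcal O(1)$ with zero locus $Y$. From $0\to\omega_\pi^{2}\to J^1(\omega_\pi)\to\omega_\pi\to0$, its $c_2$ is $(K-\eta)(2K-\eta)=2K^2-3\eta K+\eta^2$. When $Y$ has codimension $2$, $c_2$ is the cycle of the zero scheme, and pushing forward $K^a$ times this cycle gives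
$$\rho_a:=2\kappa_{a+1}-3\eta\kappa_a+\eta^2\kappa_{a-1}\qquad(a\ge0;\ \kappa_0=2g-2,\ \kappa_{-1}=0).\tag{22}$$

**Step 26: $g=3$.** *Here $d=1$ and divisor classes suffice.* By Riemann–Roch, $h^0(K_C-2z)=g-3+h^0(2z)$, and $h^0(2z)=1$ unless $z$ is a Weierstrass point of a hyperelliptic curve, when it is $2$. So over the complement of the hyperelliptic Weierstrass points, $Y$ is a projective bundle of total dimension $(3g-2)+(g-3)=4g-5=7$ over an irreducible base. The rest of $Y$ has dimension $(2g-1)+(g-2)=6$. Every component of $Y$ has dimension at least $9-2=7$, as $Y$ is the zero locus of a section of a rank 2 bundle on a smooth 9-dimensional stack. So $Y$ is irreducible of codimension $2$, and $\mathcal X\setminus V=\nu(Y)$ is an irreducible divisor. Its class is a nonzero multiple of $\rho_0=2\kappa_1-12\eta=24\lambda-12\eta$, where $\lambda=c_1(\mathcal E)$ and $\kappa_1=12\lambda$ on $\mathfrak M_g$. So the kernel of $A^1(\mathcal X)\to A^1(V)$ is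 $\mathbb Q(2\lambda-\eta)$. Now $A^1(\mathcal X)=A^1(\mathfrak M_3)\oplus\mathbb Q\eta$ and $\lambda\ne0$ in $A^1(\mathfrak M_3)$ (Harer). If $\eta=c(2\lambda-\eta)$, comparing components gives $c=-1$ and $2c\lambda=0$, impossible. So $\eta\neq0$ on $V$.

**Step 27: set-up for $g\ge4$.** *We remove the hyperelliptic locus so that $Y$ becomes a smooth projective bundle.* Restrict everything (superscript $\circ$) to $\mathfrak M_g^\circ=\mathfrak M_g\setminus\mathrm{Hyp}$. There $h^0(K_C-2z)=g-2$, so $\mathcal E\to J^1(\omega_\pi)$ is surjective on $\mathfrak M_{g,1}^\circ$. So the zero scheme is the projectivized kernel: $Y^\circ$ is smooth, is the reduced zero scheme, and is a $\mathbb P^{g-3}$-bundle over $\mathfrak M^\circ_{g,1}$; and $\nu_*(K^a)=\rho_a$. By the cycle class map it suffices to show $\eta^d\ne0$ in $H^{2d}(V^\circ;\mathbb Q)$.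

**Step 28: stable cohomology.** *This step shows that there are no relations in $H^{2d}(\mathcal X^\circ)$ among $\kappa$'s and $\eta$, and that $H^{2d-2}(Y^\circ)$ has only the expected classes.* Let $\Gamma_{g,r}$ be the mapping class group with $r$ boundary components. By Boldsen (Math. Z. 270 (2012)) and Randal-Williams (J. Eur. Math. Soc. 18 (2016)), see also Wahl's survey in the *Handbook of Moduli* III: for $r\ge1$, $H_i(\Gamma_{g,r})\to H_i(\Gamma_{g,r+1})$ is an isomorphism for $i\le\frac{2g}3$, and $H_i(\Gamma_{g,r+1})\to H_i(\Gamma_{g+1,r})$ is surjective for $i\le\frac{2g+1}3$ and an isomorphism for $i\le\frac{2g-2}3$. By Madsen–Weiss the stable rational cohomology is $\mathbb Q[\kappa_1,\kappa_2,\dots]$. Two consequences follow.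

First, the composite $H_i(\Gamma_{g,1})\to H_i(\Gamma_{g,2})\to H_i(\Gamma_{g+1,1})$ is surjective for $i\le\frac{2g}3$, and so are all later ones. Dually, $\mathbb Q[\kappa_1,\kappa_2,\dots]\to H^*(\Gamma_{g,1})$ is injective in degrees $\le\frac{2g}3$. It factors through $H^*(\mathfrak M_g)$. So there are no relations among the $\kappa$'s in $H^{2j}(\mathfrak M_g)$ for $j\le g/3$.

Second, for even $j\le\frac{2g-2}3$, $H^j(\mathfrak M_{g,1})$ is spanned by monomials in $\psi=K$ and the $\kappa$'s. Indeed in this range $H^j(\Gamma_{g,1})$ is stable, so spanned by $\kappa$-monomials. The circle bundle $B\Gamma_{g,1}\to B\Gamma_g^1$, where $\Gamma_g^1$ is the mapping class group with one marked point, has Gysin sequence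
$$H^{j-2}(\mathfrak M_{g,1})\xrightarrow{\ \pm\psi\ }H^j(\mathfrak M_{g,1})\to H^j(\Gamma_{g,1}).$$
Given a class in the middle, subtract the $\kappa$-polynomial with the same image on the right; the difference is $\psi$ times a class of degree $j-2$. Induct on $j$.

Next we pass to the complement of $\mathrm{Hyp}$. Removing a closed substack of codimension $c$ from a smooth stack gives a restriction map on $H^i$ that is injective for $i<2c$ and surjective for $i\le2c-2$. As $\mathrm{Hyp}$ and its preimage in $\mathfrak M_{g,1}$ have codimension $g-2$, $H^i(\mathfrak M_g)\to H^i(\mathfrak M_g^\circ)$ is injective for $i<2(g-2)$, and $H^i(\mathfrak M_{g,1})\to H^i(\mathfrak M_{g,1}^\circ)$ is surjective for $i\le2g-6$. Since $g\ge4$, these ranges include $i\le\frac{2g}3$, respectively $i\le\frac{2g}3-2$.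

Let $\mathrm{Pol}=\mathbb Q[\kappa_1,\kappa_2,\dots][\eta]$, graded by $\deg\kappa_j=j$, $\deg\eta=1$. The projective bundle formula gives $H^*(\mathcal X^\circ)=\bigoplus_{b=0}^{g-1}\eta^bH^{*-2b}(\mathfrak M_g^\circ)$. As $d\le g/3\le g-1$, the map $\mathrm{Pol}_d\to H^{2d}(\mathcal X^\circ)$ is **injective**. The projective bundle formula for $Y^\circ\to\mathfrak M_{g,1}^\circ$ shows that $H^{2d-2}(Y^\circ)$ is **spanned** by monomials $K^a\eta^b\kappa^J$, since $2d-2\le\frac{2g}3-2\le\frac{2g-2}3$.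

**Claim 5.** If $x\in H^{2d}(\mathcal X^\circ)$ lies in $W_{2d}$ and restricts to $0$ on $V^\circ$, then $x\in\nu_*H^{2d-2}(Y^\circ)$.

*Proof.* *The purpose is to replace the singular complement of $V^\circ$ by the smooth $Y^\circ$.* Recall Deligne's weights: for a variety $Z$, $H^q_c(Z)$ has weights $\le q$; so the Borel–Moore homology $H_q^{BM}(Z)$, its dual, has weights $\ge-q$, and $W_{-q}H_q^{BM}(Z)$ is dual to $\mathrm{Gr}^W_qH_c^q(Z)$. Our stacks are quotients of smooth quasi-projective varieties by a finite group (level structures). We prove the claim upstairs and average over the group; so we treat them as varieties.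

Let $Z=\mathcal X^\circ\setminus V^\circ$, $n_{\mathcal X}=\dim\mathcal X^\circ$, $q=2n_{\mathcal X}-2d$. The sequence
$$H_q^{BM}(Z)(-n_{\mathcal X})\to H^{2d}(\mathcal X^\circ)\to H^{2d}(V^\circ)$$
is exact in mixed Hodge structures. The twist adds $2n_{\mathcal X}$ to weights, and $2n_{\mathcal X}-q=2d$. By strictness $x$ comes from $W_{-q}H_q^{BM}(Z)$. As $\dim Y^\circ=4g-5=n_{\mathcal X}-1$, $H_q^{BM}(Y^\circ)\cong H^{2d-2}(Y^\circ)$ up to twist. So it remains to see that $W_{-q}H_q^{BM}(Y^\circ)\to W_{-q}H_q^{BM}(Z)$ is onto, i.e. dually that $\mathrm{Gr}^W_qH^q_c(Z)\to\mathrm{Gr}^W_qH^q_c(Y^\circ)$ is injective.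

Choose a compactification $\bar Z$ of $Z$ with $Z$ dense and open, and a smooth compactification $\bar Y$ of $Y^\circ$, with $Y^\circ$ dense, and a map $\bar Y\to\bar Z$ extending $Y^\circ\to Z$ (resolve the closure of the graph away from $Y^\circ$). As $Y^\circ\to Z$ is proper, $Y^\circ$ is closed in the preimage of $Z$; it is also dense there, so $Y^\circ$ *is* the preimage of $Z$. The map $\bar Y\to\bar Z$ is surjective, as its image is closed and contains $Z$. Now consider
$$\mathrm{Gr}^W_qH^q_c(Z)\to\mathrm{Gr}^W_qH^q(\bar Z)\to H^q(\bar Y).$$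
The first map is injective, because its kernel comes from $H^{q-1}(\bar Z\setminus Z)$, which has weights $\le q-1$. The second is injective by Deligne, *Hodge III*, 8.2.5. As $Y^\circ$ is the preimage of $Z$, the composite factors through $\mathrm{Gr}^W_qH_c^q(Y^\circ)$. So the map $\mathrm{Gr}^W_qH^q_c(Z)\to\mathrm{Gr}^W_qH^q_c(Y^\circ)$ is injective. $\square$

**Step 29: end of the proof for $g\ge4$.** *This step turns $\eta^d|_{V^\circ}=0$ into a polynomial identity and refutes it.* The class $\eta^d$ is algebraic, hence in $W_{2d}$. Suppose $\eta^d|_{V^\circ}=0$. By Claim 5 and Step 28, $\eta^d$ is a combination of classes $\nu_*(K^a\eta^b\kappa^J)=\rho_a\eta^b\kappa^J$ (projection formula). So $\eta^d$ lies in the image of $\mathcal I_d$, where $\mathcal I\subset\mathrm{Pol}$ is the ideal generated by all $\rho_a$. By injectivity of $\mathrm{Pol}_d\to H^{2d}(\mathcal X^\circ)$, $\eta^d\in\mathcal I$ as polynomials. Consider the homomorphism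
$$\mathrm{Pol}\to\mathbb Q[\eta],\qquad\kappa_j\mapsto k_j\eta^j,\qquad k_j=(2g-2)(2-2^{-j}).$$
These are the values (1) for $m_i=2$. The sequence $k_j$ satisfies $2k_{a+1}-3k_a+k_{a-1}=0$ for $a\ge0$, because $1$ and $\frac12$ are the roots of $2x^2-3x+1$; and $k_0=2g-2$, $k_{-1}=0$ agree with the conventions in (22). So the homomorphism kills every $\rho_a$, hence $\mathcal I$. But it sends $\eta^d$ to $\eta^d\ne0$, a contradiction. Hence $\eta^{\lfloor g/3\rfloor}\ne0$ on $P(1^{2g-2})$, and with Theorem 1, $e(1^{2g-2})=\lfloor g/3\rfloor+1$. $\blacksquare$
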